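\title{The trace Harnack inequality for the Ricci flow fails under positive Ricci curvature in dimension three}

\begin{abstract}
Hamilton's trace Harnack inequality holds for complete solutions of the Ricci flow with bounded curvature and nonnegative curvature operator. We show that in dimension three positive Ricci curvature does not suffice. The counterexamples are flows on $S^3$ with smooth initial metric, with positive Ricci curvature from $t=0$ on, and with sectional curvatures bounded below by $-\delta R$ for arbitrarily small $\delta>0$. The initial metrics contain a perturbed piece of a cone. Over an exact cone the inequality is an equality to all orders in $t$. A perturbation of size $\varepsilon$ that gives the radial sectional curvatures both signs changes the Harnack quantity to first order in $\varepsilon$, with a sign that can be chosen, while positivity of the Ricci tensor costs only a correction of order $\varepsilon^2$.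
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(M^n,g(t))$, $0<t<T$, be a complete solution of the Ricci flow $\partial_tg_{ab}=-2R_{ab}$ with bounded curvature. We write $D$ for the Levi-Civita connection, $\Delta$ for the Laplacian, and $R_{abcd}$, $R_{ab}$, $R$ for the curvature tensor, the Ricci tensor and the scalar curvature of $g(t)$. Repeated indices are summed in orthonormal frames. The sign convention is $R_{ab}=R_{acbc}$, with $R_{abab}>0$ for $a\neq b$ on the round sphere, so that the curvature operator is nonnegative when $R_{abcd}U_{ab}U_{cd}\ge0$ for all $2$-forms $U$. For a tangent vector $V$ at $x\in M$ and a time $t\in(0,T)$ put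
\begin{equation}\label{eq:Z}
Z(V)=\partial_tR+\frac Rt+2D_aR\,V_a+2R_{ab}V_aV_b .
\end{equation}
The solution satisfies the \emph{trace Harnack inequality} if $Z(V)\ge0$ for all $t$, $x$ and $V$. When $\operatorname{Ric}>0$, the quadratic polynomial $Z(V)$ is minimal at $V_b=-\frac12R^{-1}_{ab}D_aR$, where $R^{-1}_{ab}$ is the inverse of the Ricci tensor, and the inequality is equivalent to
\begin{equation}\label{eq:Zinf}
\partial_tR+\frac Rt\ \ge\ \frac12R^{-1}_{ab}\,D_aR\,D_bR .
\end{equation}

The inequality compares scalar curvature at different points and times. For $V=0$ it says that $tR(x,t)$ is nondecreasing at each $x$. Along a curve $\gamma(t)$, the choice $V=\frac12\gamma'$ gives $\frac{d}{dt}R+\frac Rt\ge-\frac12\operatorname{Ric}(\gamma',\gamma')$, and hence $\frac d{dt}\log(tR)\ge-\frac12|\gamma'|^2$ when $\operatorname{Ric}>0$, because then $\operatorname{Ric}\le Rg$.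

By a theorem of Hamilton, the Harnack inequality holds, in its full matrix form and hence in the trace form, for every complete solution with bounded curvature whose curvature operator is nonnegative for all $t\in(0,T)$. In dimension three a positive curvature operator is the same as positive sectional curvature, which implies positive Ricci curvature. In dimension two all these conditions coincide, so three is the first dimension in which one can ask for the weaker hypothesis. The following question is posed as Conjecture~3 in \cite{HL}.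

\begin{quote}
\emph{Does every complete solution $(M^3,g(t))$, $0<t<T$, of the Ricci flow with bounded curvature and with $\operatorname{Ric}>0$ at every point and every time satisfy the trace Harnack inequality?}
\end{quote}

One would guess that it does. The expression \eqref{eq:Z} contains only $\operatorname{Ric}$ and its trace. The condition $\operatorname{Ric}\ge0$ is necessary, as one sees by taking $V$ large. On closed three-manifolds $\operatorname{Ric}>0$ is preserved by the flow (Lemma~\ref{lem:ricpos}). On the shrinking round sphere $Z(V)=2|\operatorname{Ric}|^2+R/t+2\operatorname{Ric}(V,V)>0$. Finally, a solution on a closed manifold that is smooth up to $t=0$ and has $\operatorname{Ric}>0$ there satisfies \eqref{eq:Zinf} for all small $t$, since $R/t\to\infty$ uniformly while the other two terms stay bounded; only the preservation of the inequality is in question. The answer is nevertheless negative.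

\begin{theorem}\label{thm:main}
There are $\varepsilon_0,\tau>0$ and a smooth family of metrics $g_\varepsilon$, $|\varepsilon|\le\varepsilon_0$, on $S^3$ whose Ricci flows $g_\varepsilon(t)$ exist on $[0,\tau]$ with $|\mathrm{Rm}|$ uniformly bounded, such that $\operatorname{Ric}>0$ on $S^3\times[0,\tau]$ for $0<\varepsilon\le\varepsilon_0$, with the following property. There are a point $p$, a vector $E\in T_pS^3$ and $t_0\in(0,\tau)$ such that for every $t\in(0,t_0]$ the solution with $\varepsilon=t^4$ satisfies, at $(p,t)$ with $V=E/(2t)$,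
\[
\partial_tR+\frac Rt+2D_aR\,V_a+2R_{ab}V_aV_b<0 .
\]
Hence the answer to the question above is negative.
\end{theorem}

The negative sectional curvature in these examples can be made arbitrarily small, and the examples extend to higher dimensions.

\begin{theorem}\label{thm:strong}
Fix $\delta>0$ and $k\in\mathbb N$. There are $T>0$ and $t_1\in(0,T)$ such that for every $t_*\in(0,t_1]$ there is a Ricci flow on $S^3\times[0,T]$ with $\operatorname{Ric}>0$ and all sectional curvatures $\ge-\delta R$ on $S^3\times[0,T]$, with initial metric $\delta$-close in $C^k$ to a fixed metric of nonnegative sectional curvature, that violates the trace Harnack inequality at time $t_*$. Moreover, for every $n\ge5$ there is a closed $n$-dimensional Ricci flow with $\operatorname{Ric}>0$ violating the trace Harnack inequality; for $n=4$ there is one with $\operatorname{Ric}\ge0$.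
\end{theorem}

Section~\ref{sec:cone} explains the mechanism on a cone. Section~\ref{sec:evol} derives the evolution equation of $Z$, Section~\ref{sec:initial} constructs $g_\varepsilon$, and Section~\ref{sec:flows} controls the flows and their expansions at $t=0$. The expansion of $Z$ is computed in Section~\ref{sec:expansion}, and the theorems are proved in Section~\ref{sec:proofs}.

\section{Standard identities}\label{sec:conv}

In $D_aD_bV_c$ the index $a$ is the outer derivative. In our sign convention
\begin{equation}\label{eq:comm}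
(D_aD_b-D_bD_a)V_c=R_{abcd}V_d,\qquad D_aD_bV_a-D_bD_aV_a=R_{bd}V_d ,
\end{equation}
the second identity being the trace $a=c$ of the first; for a tensor of higher rank there is one such curvature term for each index. The second Bianchi identity $D_eR_{cdab}+D_cR_{deab}+D_dR_{ecab}=0$, traced over $e=a$ and then once more, gives
\begin{equation}\label{eq:bianchi}
D_aR_{abcd}=D_cR_{db}-D_dR_{cb},\qquad D_aR_{ab}=\tfrac12D_bR .
\end{equation}
Along the Ricci flow, with components taken in fixed coordinates,
\begin{equation}\label{eq:evol}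
\partial_tR=\Delta R+2|\operatorname{Ric}|^2,\qquad \partial_tR_{ij}=\Delta R_{ij}+2R_{icjd}R_{cd}-2R_{ic}R_{cj}.
\end{equation}
A frame $F_a$ that solves $\partial_tF_a=\operatorname{Ric}(F_a)$, with $\operatorname{Ric}$ read as an endomorphism, stays orthonormal. We call it an \emph{evolving frame} and write $D_t$ for the time derivative of components in it. Each lower index contributes one term $+\operatorname{Ric}$, so that \eqref{eq:evol} becomes $(D_t-\Delta)R_{ab}=2R_{acbd}R_{cd}$.

In dimension three, let $e_1,e_2,e_3$ be an orthonormal eigenbasis of $\operatorname{Ric}$ with eigenvalues $\mu_1,\mu_2,\mu_3$. Then $R_{2131}=R_{23}=0$, and likewise for permuted indices, so the curvature operator is diagonal in the basis $e_i\wedge e_j$. Its eigenvalues are the sectional curvatures $K_{ij}=R_{ijij}$, and solving $\mu_i=K_{ij}+K_{ik}$ gives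
\begin{equation}\label{eq:dim3}
K_{ij}=\tfrac12(\mu_i+\mu_j-\mu_k),\qquad\{i,j,k\}=\{1,2,3\}.
\end{equation}
Every sectional curvature is a convex combination of the $K_{ij}$. For a metric $ds^2+f(s)^2g_{S^2}$ they are $-f''/f$, twice (the \emph{radial} planes, which contain $\partial_s$), and $(1-f'^2)/f^2$ (the \emph{tangential} plane); this is a special case of Lemma~\ref{lem:curv}.

\section{The mechanism, seen on a cone}\label{sec:cone}

Fix $0<\alpha<1$ and consider the cone metric $dr^2+\alpha^2r^2g_{S^2}$. Its radial curvatures vanish and its tangential curvature is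
\begin{equation}\label{eq:kappa}
\kappa=\frac{1-\alpha^2}{\alpha^2r^2}>0 .
\end{equation}
With $\nu=\partial_r$, the Ricci tensor has eigenvalues $0,\kappa,\kappa$ and kernel spanned by $\nu$. The cone lies on the boundary of the condition $\sec\ge0$ and of the condition $\operatorname{Ric}\ge0$.

\subsection*{An equality case}
Let $g(t)$, $0\le t\le\tau$, be a Ricci flow that is smooth up to $t=0$ and whose initial metric is the cone metric on an open set $\Omega$. Let $E=r\partial_r$ on $\Omega$, independent of $t$, and $V=E/(2t)$. Multiplying \eqref{eq:Z} by $t^2$ removes the poles: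
\begin{equation}\label{eq:Q}
Q:=t^2Z(V)=t^2\partial_tR+tR+t\,E(R)+\tfrac12\operatorname{Ric}(E,E).
\end{equation}
We compute the first two Taylor coefficients of $Q$ at $t=0$. The constant term is $c_0=\frac12r^2\operatorname{Ric}(\nu,\nu)=0$. The next one is $c_1=R+E(R)+\frac12\partial_t\operatorname{Ric}(E,E)$ at $t=0$. Here $R=2\kappa$ and $E(R)=-4\kappa$. In \eqref{eq:evol} the two quadratic terms vanish on $(\nu,\nu)$, so $\partial_t\operatorname{Ric}(E,E)=r^2(\Delta\operatorname{Ric})(\nu,\nu)$. Differentiating $R_{ab}\nu_a=0$ gives $D_cR_{ab}\,\nu_a=-R_{ab}D_c\nu_a$. Applying $D_c$ again and contracting with $\nu_b$ gives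
\[
(\Delta\operatorname{Ric})(\nu,\nu)=-2D_cR_{ab}\,D_c\nu_a\,\nu_b=2R_{ab}D_c\nu_aD_c\nu_b=\frac{4\kappa}{r^2},
\]
because $D\nu$ is $1/r$ times the projection onto the tangent plane of the sphere. Hence $c_1=2\kappa-4\kappa+2\kappa=0$.

The cancellation comes from a symmetry. The dilation $r\mapsto\lambda r$, generated by $E$, multiplies the cone metric by $\lambda^2$, and $\lambda^2g(t/\lambda^2)$ is again a Ricci flow. The flow should therefore behave over $\Omega$ like an expanding gradient soliton, that is, a solution with $D_aV_b=R_{ab}+\frac1{2t}g_{ab}$, and for such solutions $Z(V)=0$ (Lemma~\ref{lem:soliton}). The conical piece determines only the Taylor series of the flow at $t=0$, and what holds is that $Q$ vanishes to infinite order on $\Omega$ (Proposition~\ref{prop:background}).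

\subsection*{A direction open to $\operatorname{Ric}\ge0$ and closed to $\sec\ge0$}
At a point of the cone $(K_{\nu2},K_{\nu3},K_{23})=(0,0,\kappa)$. Replace this triple by $(\varepsilon k,-\varepsilon k,\kappa)$ with $k>0$. The Ricci eigenvalues become $0$, $\kappa+\varepsilon k$, $\kappa-\varepsilon k$. Thus $\operatorname{Ric}\ge0$ survives for both signs of a small $\varepsilon$, and $\sec\ge0$ for neither. A quantity that vanishes at $\varepsilon=0$ and has a nonzero derivative in $\varepsilon$ is negative on one side. This is the whole idea.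

For an actual deformation of the metric a mixed term $\omega=\operatorname{Ric}(\nu,\cdot)|_{TS^2}$ of size $\varepsilon$ appears. Writing $\operatorname{Ric}^\top$ for the tangential block, completing the square shows that
\begin{equation}\label{eq:schur}
\operatorname{Ric}>0\iff\operatorname{Ric}^\top>0\ \text{ and }\ \operatorname{Ric}_{\nu\nu}>(\operatorname{Ric}^\top)^{-1}(\omega,\omega).
\end{equation}
Since $\operatorname{Ric}^\top$ is close to $\kappa I$, the right-hand side is $O(\varepsilon^2)$, and a correction of order $\varepsilon^2$, invisible to the first derivative in $\varepsilon$, makes $\operatorname{Ric}$ positive.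

\subsection*{The count}
We shall find that the derivative of $Q$ in $\varepsilon$ starts at order $t^3$, so that at a suitable point and for each $N$
\[
Q=-\ell\,\varepsilon t^3+O(\varepsilon t^4)+O(\varepsilon^2)+O(t^N),\qquad\ell>0 .
\]
The term $O(\varepsilon^2)$ is really present, since $Q=\frac12\operatorname{Ric}(E,E)>0$ at $t=0$. The first term dominates when $t^{N-3}\ll\varepsilon\ll t^3$, and the simplest choice is $\varepsilon=t^4$, $N=8$. This is why the time of failure in Theorem~\ref{thm:main} is tied to the parameter, and why the remainders must be uniform in $\varepsilon$.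

\section{The evolution of the Harnack quantity}\label{sec:evol}

A direct computation of the coefficient of $\varepsilon t^3$ in \eqref{eq:Q} would require three time derivatives of the Ricci tensor. The evolution equation of $Z$ reduces it to one computation of second order in $\operatorname{Ric}$. This section is valid in every dimension. Put
\[
P_{abc}=D_aR_{bc}-D_bR_{ac},\qquad X_{bc}=R_{bacd}R_{ad},\qquad M_{bc}=\Delta R_{bc}-\tfrac12D_bD_cR+2X_{bc}-R_{bd}R_{cd},
\]
and, for a time-dependent vector field $V$ on an open set,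
\begin{align*}
\widehat M_{bc}&=M_{bc}+\tfrac1{2t}R_{bc}+(P_{abc}+P_{acb})V_a+R_{abdc}V_aV_d,\\
\sigma_{ca}&=D_cV_a-R_{ca}-\tfrac1{2t}g_{ca},\qquad N_a=D_aR+2R_{ab}V_b,\qquad H_a=\Delta V_a+R_{ab}V_b .
\end{align*}
The tensor $\sigma$ measures the failure of the soliton equation, and $2N$ is the gradient of $Z(V)$ in $V$. The symmetric tensor $\widehat M$ is a matrix version of $Z=Z(V)$: since $P_{abb}=\frac12D_aR$ by \eqref{eq:bianchi} and $X_{bb}=|\operatorname{Ric}|^2$,
\begin{equation}\label{eq:trace}
\widehat M_{bb}=\tfrac12\Delta R+|\operatorname{Ric}|^2+\tfrac R{2t}+D_aR\,V_a+R_{ad}V_aV_d=\tfrac12Z .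
\end{equation}

\begin{lemma}\label{lem:evol}
For any Ricci flow and any $V$ with $\partial_tV=-V/t$, that is, $V=E/(2t)$ with $E$ independent of $t$,
\[
(\partial_t-\Delta)Z=-\tfrac2tZ+4R_{bc}\widehat M_{bc}-2N_aH_a-4\sigma_{ca}D_cN_a+4R_{ab}\sigma_{ca}\sigma_{cb}.
\]
\end{lemma}

The equation does not close on $Z$: the term $R_{bc}\widehat M_{bc}$ weights the entries of $\widehat M$ by the Ricci eigenvalues, so it is not a multiple of the trace unless the metric is Einstein. If $\widehat M\ge0$ the term has a good sign, but $\widehat M\ge0$ for all $V$ forces $\sec\ge0$, because $\widehat M(W,W)$ has leading term $\mathrm{Rm}(V,W,V,W)$ for large $V$. This is where sectional curvature enters an inequality that seems to involve only $\operatorname{Ric}$.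

\begin{proof}
We use an evolving frame. From $V_a=g(V,F_a)$ we get $D_tV_a=(\partial_tV)_a-2R_{ab}V_b+R_{ab}V_b$, so that
\begin{equation}\label{eq:DtV}
(D_t-\Delta)V_a+\tfrac1tV_a=-H_a .
\end{equation}
We have $D_tD_aR=D_a\partial_tR+R_{ab}D_bR$ and, by \eqref{eq:comm}, $\Delta D_aR=D_bD_aD_bR=D_a\Delta R+R_{ab}D_bR$; hence $(D_t-\Delta)D_aR=4R_{bc}D_aR_{bc}$. On functions $[\partial_t,\Delta]=2R_{ab}D_aD_b$, because $\partial_tg^{ij}=2R^{ij}$ and $g^{ij}\partial_t\Gamma_{ij}^k=-2D_iR_{ik}+D_kR=0$. The four terms of $Z$ therefore evolve by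
\begin{align*}
(\partial_t-\Delta)\partial_tR&=2R_{ab}D_aD_bR+4R_{ab}\Delta R_{ab}+8R_{ab}R_{acbd}R_{cd},\\
(\partial_t-\Delta)(R/t)&=\tfrac2t|\operatorname{Ric}|^2-\tfrac R{t^2},\\
(\partial_t-\Delta)(2D_aR\,V_a)&=8R_{bc}D_aR_{bc}V_a+2D_aR\,(D_t-\Delta)V_a-4D_cD_aR\,D_cV_a,\\
(\partial_t-\Delta)(2R_{ab}V_aV_b)&=4R_{acbd}R_{cd}V_aV_b+4R_{ab}V_b(D_t-\Delta)V_a\\
&\qquad-8D_cR_{ab}V_b\,D_cV_a-4R_{ab}D_cV_aD_cV_b .
\end{align*}
The two terms with $(D_t-\Delta)V$ add up to $2N_a(D_t-\Delta)V_a$.

\emph{Terms containing $DV$.} Let $Y=\operatorname{Ric}+\frac1{2t}g$, so that $D_cV_a=Y_{ca}+\sigma_{ca}$, and let $B_{ca}=D_cD_aR+2D_cR_{ab}V_b$. The terms in question are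
\[
-4B_{ca}(Y_{ca}+\sigma_{ca})-4R_{ab}Y_{ca}Y_{cb}-8R_{ab}\sigma_{ca}Y_{cb}-4R_{ab}\sigma_{ca}\sigma_{cb}.
\]
Since $D_cN_a=B_{ca}+2R_{ab}(Y_{cb}+\sigma_{cb})$, this equals
\[
-4Y_{ca}\,(B_{ca}+R_{ab}Y_{cb})-4\sigma_{ca}D_cN_a+4R_{ab}\sigma_{ca}\sigma_{cb},
\]
and by \eqref{eq:bianchi} the first term here is
\[
-4R_{ca}D_cD_aR-8R_{ca}D_cR_{ab}V_b-4\operatorname{tr}\operatorname{Ric}^3-\tfrac2t|\operatorname{Ric}|^2-\tfrac2t\Big[\Delta R+D_aR\,V_a+|\operatorname{Ric}|^2+\tfrac R{2t}\Big].
\]

\emph{Terms with an explicit factor $1/t$ or $1/t^2$.} These come from the last display and from $R/t$. Their sum is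
\[
-\tfrac2t|\operatorname{Ric}|^2-\tfrac2t\Delta R-\tfrac2tD_aR\,V_a-\tfrac{2R}{t^2}=-\tfrac2tZ+\tfrac2t|\operatorname{Ric}|^2+\tfrac2tN_aV_a ,
\]
as one sees by inserting $Z=\Delta R+2|\operatorname{Ric}|^2+R/t+2D_aR\,V_a+2R_{ab}V_aV_b$. By \eqref{eq:DtV}, $\frac2tN_aV_a+2N_a(D_t-\Delta)V_a=-2N_aH_a$.

\emph{The remaining terms} are
\[
4R_{ab}\Delta R_{ab}-2R_{ab}D_aD_bR+8R_{ab}X_{ab}-4\operatorname{tr}\operatorname{Ric}^3+8R_{bc}P_{abc}V_a+4R_{bc}R_{abdc}V_aV_d .
\]
The first four make up $4R_{bc}M_{bc}$, and together with the leftover $\frac2t|\operatorname{Ric}|^2$ the sum is $4R_{bc}\widehat M_{bc}$.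
\end{proof}

The next lemma expresses $N$, $H$ and $\widehat M$ linearly in $\sigma$. We need it in this form, because over the cone $\sigma$ vanishes only to infinite order in $t$.

\begin{lemma}\label{lem:soliton}
For any metric, any $t>0$ and any vector field $V$, with $\pi_{abc}=D_a\sigma_{bc}-D_b\sigma_{ac}$,
\[
N_a=-2\pi_{abb},\qquad H_a=\tfrac12N_a+D_c\sigma_{ca},\qquad\widehat M_{bc}=R_{abcd}\sigma_{ad}-\pi_{abc}V_a-D_a\pi_{abc}.
\]
In particular, if $\sigma=0$ along a Ricci flow, then $N$, $H$, $\widehat M$ and $Z$ vanish.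
\end{lemma}

\begin{proof}
Since $D_aD_bV_c=D_aR_{bc}+D_a\sigma_{bc}$, \eqref{eq:comm} gives
\begin{equation}\label{eq:PV}
P_{abc}=R_{abcd}V_d-\pi_{abc}.
\end{equation}
The trace $b=c$ is $\frac12D_aR=-R_{ad}V_d-\pi_{abb}$, which is the first identity. The second follows from $\Delta V_a=D_cR_{ca}+D_c\sigma_{ca}=\frac12D_aR+D_c\sigma_{ca}$. For the third, commuting derivatives gives
\[
D_aD_bR_{ac}=D_bD_aR_{ac}+R_{abad}R_{dc}+R_{abcd}R_{ad}=\tfrac12D_bD_cR+R_{bd}R_{dc}-X_{bc},
\]
so $M_{bc}=D_aP_{abc}+X_{bc}$. By \eqref{eq:bianchi}, $D_aR_{abcd}=P_{cdb}=-P_{dcb}$, and the divergence of \eqref{eq:PV} is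
\[
D_aP_{abc}=-P_{dcb}V_d+R_{abcd}\big(R_{ad}+\tfrac1{2t}g_{ad}+\sigma_{ad}\big)-D_a\pi_{abc}.
\]
Here $R_{abcd}R_{ad}=-X_{bc}$ and $R_{abca}=-R_{bc}$. Thus $M_{bc}+\frac1{2t}R_{bc}+P_{acb}V_a=R_{abcd}\sigma_{ad}-D_a\pi_{abc}$. The rest of $\widehat M_{bc}$ is $P_{abc}V_a+R_{abdc}V_aV_d=-\pi_{abc}V_a$, by \eqref{eq:PV} and $R_{abcd}+R_{abdc}=0$. The claim for $Z$ follows from \eqref{eq:trace}.
\end{proof}

\section{The initial metrics}\label{sec:initial}

We need a metric on $S^3$ that contains a piece of a cone, a first-order deformation of it that changes the radial curvatures by a traceless tensor, and a second-order deformation that makes $\operatorname{Ric}_{\nu\nu}$ positive.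

\subsection*{The profile}
A metric $ds^2+f^2g_{S^2}$ is conical where $f''=0$, and making $f''$ negative raises the radial curvatures. We therefore prescribe $-f''$ as an interpolation between a function $\psi_0$ that vanishes on an interval and a function $\psi_1$ that is positive there. Let $L=10$. Let $\chi:[0,\infty)\to[0,1]$ be smooth with $\chi=1$ on $[0,\frac14]$, $\chi>0$ on $[0,1)$ and $\chi=0$ on $[1,\infty)$. On $[0,5]$ put
\[
\psi_0(s)=c\,s\chi(s)+c'e^{-1/((s-3)(7-s))}\mathbf 1_{(3,7)}(s),\qquad
\psi_1(s)=c''e^{-1/((s-\frac12)(4-s))}\mathbf 1_{(\frac12,4)}(s),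
\]
with positive constants fixed by $\int_0^1\psi_0=\int_3^5\psi_0=\frac12$ and $\int_0^5\psi_1=1$, and extend both functions to $[0,L]$ symmetrically about $s=5$. The extensions are smooth, because the second term of $\psi_0$ is symmetric about $5$ and $\psi_1=0$ near $5$. Both are nonnegative; $\psi_0=cs$ and $\psi_1=0$ near $0$; $\psi_0>0$ on $(0,1)\cup(3,5]$ and $\psi_0=0$ on $[1,3]$; $\psi_1>0$ on $(\frac12,4)$, and $\psi_1\ge b_0>0$ on $[1,3]$.

For $\theta\in[0,\frac12]$ define $f_\theta$ by
\[
f_\theta''=-\big[(1-\theta)\psi_0+\theta\psi_1\big],\qquad f_\theta(0)=0,\qquad f_\theta'(0)=1 .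
\]
Both $\psi_0$ and $\psi_1$ have integral $1$ over $[0,5]$, so $f_\theta'(5)=0$ and $f_\theta$ is symmetric about $5$. It is concave, $0<f_\theta\le L$ on $(0,L)$, and near $0$ it is the odd polynomial $s-(1-\theta)cs^3/6$. Hence $ds^2+f_\theta^2g_{S^2}$ is a smooth metric on $S^3$ with poles at $s=0$ and $s=L$. There both $-f_\theta''/f_\theta$ and $(1-f_\theta'^2)/f_\theta^2$ tend to $(1-\theta)c>0$. Since $f_\theta''\le0$, with strict inequality near both ends, $|f_\theta'|<1$ on $(0,L)$.

Put $\alpha=\frac12$. On $[1,3]$ we have $f_0'=1-\int_0^1\psi_0=\alpha$, so $f_0=\alpha r$ with $r=s+s_0$ and $s_0=f_0(1)/\alpha-1$, which is positive because $f_0'>\alpha$ on $[0,1)$. On $\Omega=\{1<s<3\}$ the metric $ds^2+f_0^2g_{S^2}$ is the cone $dr^2+\alpha^2r^2g_{S^2}$ of Section~\ref{sec:cone}. We keep the letter $\alpha$ to show where $\alpha<1$ is used.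

\subsection*{The perturbation}
On the unit sphere $S^2\subset\mathbb R^3$, with connection $\nabla$ and height function $z$, let $u=\frac12(3z^2-1)$ and let $\eta=\nabla^2u-\frac12(\Delta u)g_{S^2}$ be the traceless part of its Hessian. From $\nabla^2z=-zg_{S^2}$ and $|dz|^2=1-z^2$ we get $\nabla^2u=3\,dz\otimes dz-3z^2g_{S^2}$, so $\Delta u=-6u$, and $\eta$ has eigenvalues $\pm\frac32(1-z^2)$. By \eqref{eq:comm}, $\operatorname{div}\nabla^2u=d\Delta u+du$, hence
\begin{equation}\label{eq:diveta}
\operatorname{div}\eta=\tfrac12d\Delta u+du=-2\,du,\qquad\operatorname{div}\operatorname{div}\eta=12u .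
\end{equation}
From now on $\eta$ is viewed as a field of endomorphisms of $TS^2$. Let $\varphi\in C_c^\infty((1,3))$ with $\varphi(s)=-\frac12(s-2)^2$ near $s=2$, and define
\begin{equation}\label{eq:geps}
g_\varepsilon=ds^2+G_s,\qquad G_s=f_\theta(s)^2\,g_{S^2}\big(\cdot\,,e^{\varepsilon\varphi(s)\eta}\,\cdot\big),\qquad\theta=C\varepsilon^2,
\end{equation}
with $C$ chosen in Proposition~\ref{prop:ricinit}. Since $\varphi=0$ near the poles and $f_\theta$ is affine in $\theta$, this is a family of smooth metrics on $S^3$ that is smooth in $\varepsilon$. The exponential of a traceless endomorphism has determinant one, so the perturbation keeps the area form of each leaf $\{s\}\times S^2$, and hence its mean curvature.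

\begin{lemma}\label{lem:curv}
Let $g=ds^2+G_s$ on $I\times S^2$, let $\nu=\partial_s$, and let $K_G$ be the Gauss curvature of the leaves. Then $D_\nu\nu=0$, and $S=D\nu$ is the $G$-symmetric endomorphism $\frac12G^{-1}\partial_sG$ of $TS^2$. For tangential indices $b,c$,
\begin{gather*}
\operatorname{Ric}_{\nu\nu}=-\partial_s\operatorname{tr}S-|S|^2,\qquad\omega_b:=\operatorname{Ric}_{\nu b}=(\operatorname{div}_GS)_b-\partial_b\operatorname{tr}S,\\
R_{\nu b\nu c}=-(\partial_sS+S^2)_{bc},\qquad\operatorname{Ric}^\top_{bc}=R_{\nu b\nu c}+(K_G-\det S)\,G_{bc}.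
\end{gather*}
\end{lemma}

\begin{proof}
The field $\nu$ is the gradient of $s$ and has unit length, so $S_{ab}=D_a\nu_b$ is symmetric, $S\nu=0$, and $2S_{ab}=(\mathcal L_\nu g)_{ab}=\partial_sG_{ab}$. By \eqref{eq:comm}, $R_{abcd}\nu_d=D_aS_{bc}-D_bS_{ac}$. Contracting with $\nu_a$ and using $\nu_aD_bS_{ac}=-S_{ba}S_{ac}$ gives $R_{\nu bc\nu}=(D_\nu S+S^2)_{bc}$. For a tangential field $W$ independent of $s$ we have $D_\nu W=SW$ and $D_\nu(SW)=(\partial_sS)W+S^2W$, so $D_\nu S=\partial_sS$. This is the third formula, and its trace is the first. The trace $a=c$ gives $R_{bd}\nu_d=D_aS_{ab}-D_b\operatorname{tr}S$. For tangential $b$, the term $a=\nu$ of $D_aS_{ab}$ vanishes because $S\nu=0$ and $D_\nu\nu=0$, and the tangential terms give $\operatorname{div}_GS$ because $D$ and the leaf connection differ by multiples of $\nu$. By the Gauss equation the tangential sectional curvature is $K_G-\det S$, which gives the last formula.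
\end{proof}

For \eqref{eq:geps}, writing $f=f_\theta$ and using that $\eta$ does not depend on $s$, we obtain the exact formulas
\begin{equation}\label{eq:exact}
S=\frac{f'}fI+\frac\varepsilon2\varphi'\eta,\qquad
\operatorname{Ric}_{\nu\nu}=-\frac{2f''}f-\frac{\varepsilon^2}4\varphi'^2|\eta|^2,\qquad
\omega=\frac\varepsilon2\varphi'\operatorname{div}_G\eta ,
\end{equation}
since $\operatorname{tr}S=2f'/f$ and $|S|^2=2f'^2/f^2+\frac14\varepsilon^2\varphi'^2|\eta|^2$, where $|\eta|^2=\operatorname{tr}\eta^2$.

\begin{proposition}\label{prop:ricinit}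
There are $C>0$ and $\varepsilon_0\in(0,1]$ with $C\varepsilon_0^2\le\frac12$ such that $\operatorname{Ric}(g_\varepsilon)>0$ on $S^3$ for $0<\varepsilon\le\varepsilon_0$.
\end{proposition}

\begin{proof}
Off $\operatorname{supp}\varphi$ the metric is $ds^2+f_\theta^2g_{S^2}$ with $0<\theta\le\frac12$. The sets where $\psi_0>0$ and where $\psi_1>0$ cover $(0,L)$, so $f_\theta''<0$ there; also $|f_\theta'|<1$. All sectional curvatures are therefore positive, at the poles as well.

On $\operatorname{supp}\varphi$ we verify \eqref{eq:schur}. To fix the constants before $C$, regard $\theta\in[0,\frac12]$ and $\varepsilon\in[0,1]$ as independent parameters in \eqref{eq:geps}. By compactness and \eqref{eq:exact} there are $C_1,C_2$, independent of $C$, with $\frac14\varphi'^2|\eta|^2\le C_1$ and $|\omega|^2\le C_2\varepsilon^2$. Since $\psi_0=0$ on $[1,3]$, we have $-2f''/f=2\theta\psi_1/f\ge2C\varepsilon^2b_0/L$. At $\varepsilon=0$ the metric is the cone, so $\operatorname{Ric}^\top=\kappa I\ge\kappa_{\min}I$ with $\kappa_{\min}=\inf_\Omega\kappa>0$. Choose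 $C$ with $2Cb_0/L>C_1+2C_2/\kappa_{\min}$. Then choose $\varepsilon_0\in(0,1]$ with $C\varepsilon_0^2\le\frac12$ and, by continuity, $\operatorname{Ric}^\top\ge\frac12\kappa_{\min}I$ on $\operatorname{supp}\varphi$ for $|\varepsilon|\le\varepsilon_0$. For $0<\varepsilon\le\varepsilon_0$,
\[
\operatorname{Ric}_{\nu\nu}\ge\Big(\frac{2Cb_0}L-C_1\Big)\varepsilon^2>\frac{2C_2\varepsilon^2}{\kappa_{\min}}\ge(\operatorname{Ric}^\top)^{-1}(\omega,\omega).\qedhere
\]
\end{proof}

\section{The flows and their expansions at $t=0$}\label{sec:flows}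

We use three standard facts about a closed manifold. First, Hamilton's existence theorem: every smooth metric is the initial value of a unique solution of the Ricci flow, smooth up to $t=0$, which continues as long as $|\mathrm{Rm}|$ stays bounded. Second, the scalar maximum principle: if $\partial_tw\le\Delta w+F(w)$ with $F$ locally Lipschitz, then $\max w$ is bounded by the solution of $y'=F(y)$ with the same initial value. Third, Hamilton's maximum principle for symmetric $2$-tensors: if $\partial_t\Psi=\Delta\Psi+\mathcal N$, where $\mathcal N$ is a polynomial in $\Psi$ formed by contraction with $g$ such that $\mathcal N(v,v)\ge0$ whenever $\Psi v=0$, then $\Psi\ge0$ is preserved.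

\begin{lemma}\label{lem:bounds}
There is $\tau>0$ such that $g_\varepsilon(t)$ exists on $[0,\tau]$ for all $|\varepsilon|\le\varepsilon_0$. For each $k\ge0$, $|D^k\mathrm{Rm}|$ is bounded on $S^3\times[0,\tau]$ uniformly in $\varepsilon$, and the metrics $g_\varepsilon(t)$ are uniformly equivalent to $g_0$.
\end{lemma}

\begin{proof}
At $t=0$ each $|D^k\mathrm{Rm}|$ is bounded uniformly in $\varepsilon$ by compactness; let $|\mathrm{Rm}(g_\varepsilon)|\le K_0$. Along the flow $\partial_t|\mathrm{Rm}|^2\le\Delta|\mathrm{Rm}|^2+C_0|\mathrm{Rm}|^3$ with a universal $C_0$. Comparison with $y'=C_0y^{3/2}$ gives $|\mathrm{Rm}|\le K_0/(1-\frac12C_0K_0t)\le2K_0$ for $t\le\tau:=1/(C_0K_0)$, as long as the flow exists, so it exists on $[0,\tau]$. For $k\ge1$ the standard evolution equation has the form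
\[
\partial_t|D^k\mathrm{Rm}|^2=\Delta|D^k\mathrm{Rm}|^2-2|D^{k+1}\mathrm{Rm}|^2+\sum_{i=0}^kD^i\mathrm{Rm}*D^{k-i}\mathrm{Rm}*D^k\mathrm{Rm},
\]
where $*$ denotes a universal linear combination of contractions. If the derivatives of order below $k$ are bounded, the terms $i=0,k$ are at most $C|D^k\mathrm{Rm}|^2$ and the others at most $C|D^k\mathrm{Rm}|$, so the sum is at most $C_k(1+|D^k\mathrm{Rm}|^2)$, and the maximum principle completes the induction. Finally $|\partial_t\log g(W,W)|\le2|\operatorname{Ric}|$ for a fixed vector $W\ne0$, which gives the equivalence of the metrics.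
\end{proof}

\begin{lemma}\label{lem:ricpos}
A Ricci flow on a closed three-manifold with $\operatorname{Ric}>0$ at $t=0$ has $\operatorname{Ric}>0$ at all later times. In particular $\operatorname{Ric}(g_\varepsilon(t))>0$ on $S^3\times[0,\tau]$ for $0<\varepsilon\le\varepsilon_0$.
\end{lemma}

\begin{proof}
By compactness $R>0$ and $\Psi:=\operatorname{Ric}-\beta Rg\ge0$ at $t=0$ for some $\beta\in(0,\frac13)$. By \eqref{eq:evol}, $\min R$ is nondecreasing, and
\[
\partial_t\Psi_{ij}=\Delta\Psi_{ij}+\mathcal N_{ij},\qquad\mathcal N_{ij}=2R_{icjd}R_{cd}-2\beta|\operatorname{Ric}|^2g_{ij}-2R_{ic}\Psi_{cj}.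
\]
This $\mathcal N$ is a polynomial in $\Psi$: we have $\operatorname{Ric}=\Psi+\frac\beta{1-3\beta}(\operatorname{tr}\Psi)g$, and in dimension three $\mathrm{Rm}$ is a universal linear expression in $\operatorname{Ric}$, in accordance with \eqref{eq:dim3}. A unit null vector of $\Psi$ is an eigenvector $e_1$ of $\operatorname{Ric}$ with $\mu_1=\beta R$. Then $\mu_2+\mu_3=(1-\beta)R$ and $|\operatorname{Ric}|^2=\beta^2R^2+\frac12(1-\beta)^2R^2+\frac12(\mu_2-\mu_3)^2$, and \eqref{eq:dim3} gives
\begin{align*}
\mathcal N_{11}&=2K_{12}\mu_2+2K_{13}\mu_3-2\beta|\operatorname{Ric}|^2=\mu_1(\mu_2+\mu_3)+(\mu_2-\mu_3)^2-2\beta|\operatorname{Ric}|^2\\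
&=\beta^2(1-3\beta)R^2+(1-\beta)(\mu_2-\mu_3)^2\ \ge0 .
\end{align*}
Hence $\operatorname{Ric}\ge\beta Rg>0$ persists.
\end{proof}

From now on $E=r\partial_r$ on $\Omega$, independent of $t$ and $\varepsilon$, $V=E/(2t)$, and $Q(\varepsilon,t,x)$ is the function \eqref{eq:Q} for the flow $g_\varepsilon(t)$. We want to differentiate in $\varepsilon$, but we have not shown that the flow depends smoothly on $\varepsilon$. We do not need this: the Taylor coefficients at $t=0$ are local expressions in $g_\varepsilon$, and the remainders are controlled by Lemma~\ref{lem:bounds}.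

\begin{lemma}\label{lem:taylor}
Let $c_k(\varepsilon,x)=\frac1{k!}\partial_t^kQ(\varepsilon,0,x)$. Each $c_k$ is smooth in $(\varepsilon,x)$. With $q_k=\partial_\varepsilon c_k|_{\varepsilon=0}$, at each fixed $x\in\Omega$,
\[
Q(\varepsilon,t,x)=\sum_{k=0}^7\big(c_k(0,x)+\varepsilon q_k(x)\big)t^k+O(\varepsilon^2)+O(t^8)
\]
uniformly for $|\varepsilon|\le\varepsilon_0$ and $0\le t\le\tau$.
\end{lemma}

\begin{proof}
Consider the tensors that are universal polynomial contractions of $g$, $g^{-1}$ and the $D^i\mathrm{Rm}$. This class is closed under $D$. It is closed under $\partial_t$, since it contains $\partial_tg=-2\operatorname{Ric}$, $\partial_t\Gamma=g^{-1}*D\operatorname{Ric}$ and $\partial_t\mathrm{Rm}=D^2\mathrm{Rm}*g^{-1}+\mathrm{Rm}*\mathrm{Rm}$. So $\partial_t^jR$, $D\partial_t^jR$ and $\partial_t^j\operatorname{Ric}$ belong to it. As $E$ is fixed and $|E|_{g_\varepsilon(t)}$ is bounded, Lemma~\ref{lem:bounds} bounds $\partial_t^8Q$ on $[0,\tau]$ uniformly in $\varepsilon$. At $t=0$ these expressions are evaluated on $g_\varepsilon$, so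 $c_k$ is smooth. Apply Taylor's formula in $t$, and then in $\varepsilon$ to $c_0,\dots,c_7$.
\end{proof}

\subsection*{Calculating with expansions}
To find $c_k(0,x)$ and $q_k$ we read the identities of Section~\ref{sec:evol} coefficient by coefficient. Fix coordinates on an open subset of $\Omega$. Call a function of $(\varepsilon,t,x)$, $t>0$, \emph{admissible} if it is given by a fixed polynomial in $t$, $t^{-1}$, the components $g^{ij}$, and the spatial derivatives of all orders of $g_{ij}$ and $E^i$, with $g=g_\varepsilon(t)$. The coordinate components of $D^i\mathrm{Rm}$, $V$, $\sigma$, $N$, $H$, $\widehat M$ and the function $Z$ are admissible, and the class is closed under sums, products, $\partial_{x^i}$ and $\partial_t$, the last because $\partial_tg_{ij}=-2R_{ij}$. If $w$ is admissible, then for some $m$ the polynomial $t^mw$ contains no $t^{-1}$, so it is smooth up to $t=0$, and its time derivatives at $t=0$ are polynomials in the jets of $g_\varepsilon$, $g_\varepsilon^{-1}$, $E$. Thus $w$ has a formal Laurent expansion $[w]=\sum_{k\ge-m}w_k(\varepsilon,x)t^k$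 with coefficients smooth in $(\varepsilon,x)$, and $w\mapsto[w]$ respects sums, products, $\partial_{x^i}$ and $\partial_t$. We write
\[
[w]_0=\sum_kw_k(0,x)\,t^k,\qquad\dot w=\sum_k\partial_\varepsilon w_k(0,x)\,t^k .
\]
The dot commutes with $\partial_{x^i}$ and $\partial_t$ and satisfies $(ww')^{\textstyle\cdot}=\dot w\,[w']_0+[w]_0\,\dot w'$.

\section{The expansion of $Z$ over the cone}\label{sec:expansion}

\subsection*{The unperturbed flow}

\begin{proposition}\label{prop:background}
On $\Omega$ the expansions $[\sigma]_0$, $[N]_0$, $[H]_0$, $[\widehat M]_0$ and $[Z]_0$ vanish. In particular $c_k(0,x)=0$ for all $k$ and all $x\in\Omega$.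
\end{proposition}

\begin{proof}
Let $\sum_kt^k\gamma_k$ be the Taylor series of $g_0(t)$ on $\Omega$, so that $\gamma_0$ is the cone metric. The flow equation says that $(k+1)\gamma_{k+1}$ is $-2$ times the coefficient of $t^k$ in $\operatorname{Ric}(\sum_jt^j\gamma_j)$, which depends only on $\gamma_0,\dots,\gamma_k$. By induction $\gamma_k=\mathcal P_k(\gamma_0)$, where $\mathcal P_k$ is a universal differential operator that commutes with pullback by local diffeomorphisms. Since $\operatorname{Ric}$ is invariant under scaling of the metric, the series $\lambda^2\sum_k(t/\lambda^2)^k\gamma_k$ solves the same recursion with initial term $\lambda^2\gamma_0$; hence $\mathcal P_k(\lambda^2\gamma_0)=\lambda^{2-2k}\mathcal P_k(\gamma_0)$. The map $\Phi_\lambda:r\mapsto\lambda r$ sends a given compact subset of $\Omega$ into $\Omega$ for $\lambda$ near $1$ and satisfies $\Phi_\lambda^*\gamma_0=\lambda^2\gamma_0$. Therefore $\Phi_\lambda^*\gamma_k=\lambda^{2-2k}\gamma_k$, and differentiating at $\lambda=1$ gives $\mathcal L_E\gamma_k=(2-2k)\gamma_k$. Summing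 over $k$, we get $\mathcal L_Eg+2t\partial_tg=2g$ as series, and division by $4t$ gives
\[
\big[\tfrac12\mathcal L_Vg-\operatorname{Ric}-\tfrac1{2t}g\big]_0=0 .
\]
This controls the symmetric part of $DV$. For the antisymmetric part we use rotational symmetry. By uniqueness $g_0(t)$ is invariant under $O(3)$, so $g_0(t)=A(r,t)\,dr^2+B(r,t)\,g_{S^2}$ on $\Omega$. The $1$-form dual to $V$ is $\frac{rA}{2t}dr$, which is closed, so $D_aV_b$ is symmetric and equals $\frac12(\mathcal L_Vg)_{ab}$. Hence $[\sigma]_0=0$. Lemma~\ref{lem:soliton} and \eqref{eq:trace} write $N$, $H$, $\widehat M$, $Z$ as sums of products of an admissible function with a component of $\sigma$ or of its spatial derivatives, so their expansions vanish too. Finally $Q=t^2Z$.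
\end{proof}

\subsection*{The linearized equation}
Apply the dot to the identity of Lemma~\ref{lem:evol}, written in coordinates. Each of the last three terms contains two factors whose expansions vanish at $\varepsilon=0$, namely $N$ and $H$, $\sigma$ and $DN$, $\sigma$ and $\sigma$, so its dot is zero. In $\Delta Z$ and in $R^{bc}\widehat M_{bc}$, the variations of the coefficients of $\Delta$ and of $R^{bc}$ multiply $[Z]_0$, its derivatives, or $[\widehat M]_0$. What remains is
\[
\partial_t\dot Z=\Delta\dot Z-\tfrac2t\dot Z+4R^{bc}\dot{\widehat M}_{bc},\qquad g^{bc}\dot{\widehat M}_{bc}=\tfrac12\dot Z,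
\]
where $\Delta$, $R^{bc}$, $g^{bc}$ are the expansions for $g_0(t)$ and the second identity is the dot of \eqref{eq:trace}. By rotational symmetry the Ricci tensor of $g_0(t)$ has a radial eigenvalue $\mu_r$ and a double tangential eigenvalue $\mu_\top$, so that $R^{bc}$ is the tensor $\mu_\top g^{-1}+(\mu_r-\mu_\top)A^{-1}\partial_r\otimes\partial_r$. At $t=0$ we have $\mu_r=0$, $\mu_\top=\kappa$, $A=1$. Put
\[
q=t^2\dot Z=\sum_{k\ge0}q_kt^k,\qquad y=t^2\dot{\widehat M}(\partial_r,\partial_r).
\]
The factor $t^2$ absorbs the term $-\frac2t\dot Z$, and we obtain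
\begin{equation}\label{eq:lin}
\partial_tq=\Delta_{g_0(t)}q+2\mu_\top q+4(\mu_r-\mu_\top)A^{-1}y .
\end{equation}
The only source is the radial entry of $\widehat M$. The term $\frac14r^2R_{\nu b\nu c}$, which is the value of $t^2\widehat M_{bc}$ at $t=0$ and carries the traceless change of the radial curvatures, does not act directly, because the background Ricci tensor is a multiple of the identity on tangential vectors. It reaches the radial entry two orders later, through a double divergence.

\subsection*{The source term}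
Let $G^0=\alpha^2r^2g_{S^2}$ be the leaf metric of the cone. Under a constant rescaling of the leaf metric the $1$-form $\operatorname{div}\eta$ is unchanged and its divergence scales inversely, so by \eqref{eq:diveta}
\[
\Theta:=\operatorname{div}_{G^0}\operatorname{div}_{G^0}\eta=\frac{12u}{\alpha^2r^2}.
\]

\begin{proposition}\label{prop:y}
On $\Omega$ we have $y=y_2t^2+O(t^3)$ with $y_2=-\big(\frac12\varphi''+\frac1r\varphi'\big)\Theta$.
\end{proposition}

\begin{proof}
\emph{Reduction to the initial metric.} As $V$ is parallel to $\partial_r$, the terms $P(V,\partial_r,\partial_r)$ and $\mathrm{Rm}(V,\partial_r,V,\partial_r)$ vanish by antisymmetry in the first two slots. So for every $\varepsilon$ and $t$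
\[
t^2\widehat M(\partial_r,\partial_r)=t^2M(\partial_r,\partial_r)+\tfrac t2\operatorname{Ric}(\partial_r,\partial_r).
\]
At $t=0$ we have $\partial_r=\nu$, and \eqref{eq:exact} with $f''=-C\varepsilon^2\psi_1$ shows that $\operatorname{Ric}_{\nu\nu}$ is $\varepsilon^2$ times a smooth function of $(\varepsilon,x)$. Hence the coefficient of $t$ in $y$ vanishes. The coefficient of $t^2$ is the $\varepsilon$-derivative of $M_{\nu\nu}+\frac12\partial_t\operatorname{Ric}(\partial_r,\partial_r)$ at $t=0$. By the definition of $M$, by \eqref{eq:evol}, and by $D_\nu D_\nu R=\partial_r^2R$, which holds since $D_\nu\nu=0$,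
\begin{equation}\label{eq:y2}
y_2=\partial_\varepsilon\big|_{\varepsilon=0}\Big[\tfrac32(\Delta\operatorname{Ric})_{\nu\nu}-\tfrac12\partial_r^2R+3R_{\nu c\nu d}R_{cd}-2(\operatorname{Ric}^2)_{\nu\nu}\Big]
\end{equation}
for the metrics $g_\varepsilon$. In the rest of the proof everything refers to $g_\varepsilon$, and $\equiv$ denotes equality up to $\varepsilon^2$ times a smooth tensor.

\emph{First variation of the curvature.} On $\Omega$ we have $f_\theta\equiv\alpha r$, so $S\equiv\frac1rI+\frac\varepsilon2\varphi'\eta$. Then $\partial_sS\equiv-\frac1{r^2}I+\frac\varepsilon2\varphi''\eta$, $S^2\equiv\frac1{r^2}I+\frac\varepsilon r\varphi'\eta$ and $\det S\equiv\frac1{r^2}$, and Lemma~\ref{lem:curv} gives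
\begin{equation}\label{eq:rho}
R_{\nu\cdot\nu\cdot}\equiv\varepsilon\rho,\qquad\rho=-\big(\tfrac12\varphi''+\tfrac1r\varphi'\big)\eta,\qquad\operatorname{tr}\rho=0 .
\end{equation}
For a variation $k$ of a surface metric, the variation of the Gauss curvature $K$ is $\frac12(\operatorname{div}\operatorname{div}k-\Delta\operatorname{tr}k-K\operatorname{tr}k)$; this is the standard variation formula for the scalar curvature $2K$, with $\operatorname{Ric}=Kg$. Here $k=G^0(\cdot,\varphi\eta\,\cdot)$ is traceless, so $K_G$ varies by $\frac12\varphi\Theta$. Therefore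
\[
\operatorname{Ric}^\top\equiv\kappa I+\varepsilon\big(\rho+\tfrac12\varphi\Theta I\big),\qquad R\equiv2\kappa+\varepsilon\varphi\Theta,\qquad\operatorname{Ric}_{\nu\nu}\equiv0,\qquad\omega\equiv\tfrac\varepsilon2\varphi'\operatorname{div}_{G^0}\eta .
\]
The quadratic terms in \eqref{eq:y2} do not contribute: $R_{\nu c\nu d}R_{cd}\equiv\varepsilon\kappa\operatorname{tr}\rho=0$ and $(\operatorname{Ric}^2)_{\nu\nu}=\operatorname{Ric}_{\nu\nu}^2+|\omega|^2\equiv0$.

\emph{The Laplacian of the Ricci tensor.} The product rule gives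
\[
\Delta(\operatorname{Ric}_{\nu\nu})=(\Delta\operatorname{Ric})_{\nu\nu}+4(D_c\operatorname{Ric})(D_c\nu,\nu)+2\operatorname{Ric}(\Delta\nu,\nu)+2\operatorname{Ric}(D_c\nu,D_c\nu),
\]
and the left-hand side is $\equiv0$. We have $\Delta\nu_b=D_aS_{ab}=R_{bd}\nu_d+D_b\operatorname{tr}S$. Since $\operatorname{tr}S$ depends only on $s$, Lemma~\ref{lem:curv} gives $\Delta\nu=-|S|^2\nu+\omega^\sharp$, so $\operatorname{Ric}(\Delta\nu,\nu)=-|S|^2\operatorname{Ric}_{\nu\nu}+|\omega|^2\equiv0$. In the sums over $c$ only tangential $c$ contribute. For tangential $e_b,e_c$ we have $D_ce_b=\nabla_ce_b-S_{cb}\nu$, with $\nabla$ the connection of the leaf, and hence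
\[
(D_c\operatorname{Ric})(e_b,\nu)=\nabla_c\omega_b+S_{cb}\operatorname{Ric}_{\nu\nu}-\operatorname{Ric}^\top_{bd}S_{cd}.
\]
Contracting with $S_{cb}$ gives $(D_c\operatorname{Ric})(D_c\nu,\nu)\equiv S_{cb}\nabla_c\omega_b-\operatorname{tr}(S^2\operatorname{Ric}^\top)$. Also $\operatorname{Ric}(D_c\nu,D_c\nu)=\operatorname{tr}(S^2\operatorname{Ric}^\top)$. Altogether
\[
(\Delta\operatorname{Ric})_{\nu\nu}\equiv-4S_{cb}\nabla_c\omega_b+2\operatorname{tr}(S^2\operatorname{Ric}^\top).
\]
Now $S_{cb}\nabla_c\omega_b\equiv\frac1r\operatorname{div}\omega\equiv\frac\varepsilon{2r}\varphi'\Theta$, and $\operatorname{tr}(S^2\operatorname{Ric}^\top)\equiv\frac{2\kappa}{r^2}+\frac\varepsilon{r^2}\varphi\Theta$ because $\operatorname{tr}\eta=\operatorname{tr}\rho=0$. Thus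
\begin{equation}\label{eq:lapric}
\partial_\varepsilon\big|_{\varepsilon=0}(\Delta\operatorname{Ric})_{\nu\nu}=\Big(-\frac2r\varphi'+\frac2{r^2}\varphi\Big)\Theta .
\end{equation}

\emph{Sum.} Since $\Theta$ is proportional to $r^{-2}$, $\partial_r^2(\varphi\Theta)=\big(\varphi''-\frac4r\varphi'+\frac6{r^2}\varphi\big)\Theta$. Inserting this and \eqref{eq:lapric} in \eqref{eq:y2},
\[
y_2=\Big[-\frac3r\varphi'+\frac3{r^2}\varphi-\frac12\varphi''+\frac2r\varphi'-\frac3{r^2}\varphi\Big]\Theta=-\Big(\frac12\varphi''+\frac1r\varphi'\Big)\Theta .\qedhere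
\]
\end{proof}

\begin{proposition}\label{prop:q}
On $\Omega$ we have $q_0=q_1=q_2=0$ and $q_3=\frac43\kappa\big(\frac12\varphi''+\frac1r\varphi'\big)\Theta$. At the point $p$ with $s=2$, $z=1$,
\[
q_3(p)=-\ell,\qquad\ell=\frac{8\kappa}{\alpha^2r^2}\Big|_p>0 .
\]
\end{proposition}

\begin{proof}
By \eqref{eq:Q}, $c_0=\frac12r^2\operatorname{Ric}_{\nu\nu}(g_\varepsilon)=O(\varepsilon^2)$, so $q_0=0$ on $\Omega$. The coefficient of $t^k$ in \eqref{eq:lin} has $(k+1)q_{k+1}$ on the left; on the right it involves only $q_0,\dots,q_k$, their spatial derivatives, and the coefficients of $y$ up to order $k$. Since $y=O(t^2)$, the cases $k=0,1$ give $q_1=0$ and $q_2=0$ on the open set $\Omega$, and $k=2$ gives $3q_3=4(0-\kappa)y_2$. At $p$ we have $u=1$, $\varphi'=0$, $\varphi''=-1$ and $\Theta=12/(\alpha^2r^2)$.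
\end{proof}

As a check, $q_1$ can be computed directly from $c_1=R+E(R)+\frac12r^2\partial_t\operatorname{Ric}(\partial_r,\partial_r)$ at $t=0$: by \eqref{eq:lapric},
\[
q_1=\varphi\Theta+(r\varphi'-2\varphi)\Theta+(-r\varphi'+\varphi)\Theta=0 .
\]

\begin{remark}\label{rem:choices}
Comparing Proposition~\ref{prop:y} with \eqref{eq:rho} gives $y_2=\operatorname{div}_{G^0}\operatorname{div}_{G^0}\rho$, so $q_3=-\frac43\kappa\operatorname{div}\operatorname{div}\rho$. This shows what each choice is for.
\begin{enumerate}
\item The factor $\kappa$ vanishes for $\alpha=1$, when the cone is flat. The condition $\alpha<1$ is also what allows the mixed term $\omega$ to be absorbed at order $\varepsilon^2$ in Proposition~\ref{prop:ricinit}.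
\item If $u$ is replaced by an eigenfunction with $\Delta u=-\Lambda u$, then $\operatorname{div}\operatorname{div}\eta=\frac12\Lambda(\Lambda-2)u$. This vanishes for constants and for linear functions, where $\Lambda=0$ and $\Lambda=2$; a spherical harmonic of degree two is the first useful choice.
\item The tensor $\rho$ is traceless, so where $\rho\ne0$ the metric $g_\varepsilon$ has a negative radial curvature for small $\varepsilon\neq0$; at $s=2$ the radial curvatures are $\pm\frac34(1-z^2)\varepsilon+O(\varepsilon^2)$. Requiring $\sec\ge0$ for small $\varepsilon>0$ would force $\rho\ge0$, hence $\rho=0$ and $q_3=0$, in agreement with Hamilton's theorem.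
\end{enumerate}
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $g_\varepsilon$, $\varepsilon_0$ from Section~\ref{sec:initial}, $\tau$ from Lemma~\ref{lem:bounds}, $p$ from Proposition~\ref{prop:q}, and the value of $E=r\partial_r$ at $p$. Existence, the curvature bound and the positivity of $\operatorname{Ric}$ are Lemmas~\ref{lem:bounds} and~\ref{lem:ricpos}. By Lemma~\ref{lem:taylor} and Propositions~\ref{prop:background} and~\ref{prop:q},
\[
Q(\varepsilon,t,p)=-\ell\,\varepsilon t^3+O(\varepsilon t^4)+O(\varepsilon^2)+O(t^8)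
\]
with constants independent of $(\varepsilon,t)\in[0,\varepsilon_0]\times[0,\tau]$. For $\varepsilon=t^4$ this is $-\ell t^7+O(t^8)$, which is negative for all $t\in(0,t_0]$ if $t_0\in(0,\tau)$ is small and $t_0^4\le\varepsilon_0$. So $Z(V)=t^{-2}Q<0$ at $(p,t)$ for $V=E/(2t)$. The solution with $\varepsilon=t^4>0$ lives on a closed manifold, so it is complete; it has bounded curvature and $\operatorname{Ric}>0$ on $(0,\tau)$, and the trace Harnack inequality, equivalently \eqref{eq:Zinf}, fails at $(p,t)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]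
\emph{Dimension three.} The fixed metric is $g_0=ds^2+f_0^2g_{S^2}$. Away from the poles its radial curvature is $\psi_0/f_0\ge0$ and its tangential curvature is $(1-f_0'^2)/f_0^2>0$; at the poles all sectional curvatures equal $c>0$. So $\sec(g_0)\ge0$, and $R(g_0)\ge R_0$ for some $R_0>0$ by compactness. The family $g_\varepsilon$ is smooth in $\varepsilon$, so there are $C'$ and $\varepsilon_1\in(0,\varepsilon_0]$ such that for $0<\varepsilon\le\varepsilon_1$ the metric $g_\varepsilon$ has $R\ge R_0/2$ and $\sec\ge-C'\varepsilon$ and is $\delta$-close to $g_0$ in $C^k$. Along the flow $\min R$ is nondecreasing. In an evolving frame $D_t\mathrm{Rm}=\Delta\mathrm{Rm}+\mathrm{Rm}*\mathrm{Rm}$, so $|D_tR_{1212}|\le C'$ by Lemma~\ref{lem:bounds}, after enlarging $C'$. Every orthonormal frame at time $t$ is the value of an evolving frame, since the equation for $F_a$ can be solved backward in time. Therefore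
\[
\sec\ge-C'(\varepsilon+t),\qquad R\ge R_0/2\qquad\text{on }S^3\times[0,\tau].
\]
Choose $T\in(0,\tau]$ with $C'T\le\delta R_0/4$, and then $t_1<\min(T,t_0)$ with $t_1^4\le\varepsilon_1$ and $C't_1^4\le\delta R_0/4$. For $t_*\in(0,t_1]$ and $\varepsilon=t_*^4$, the flow $g_\varepsilon(t)$ has $\operatorname{Ric}>0$ and $\sec\ge-\delta R_0/2\ge-\delta R$ on $S^3\times[0,T]$, and it violates the inequality at time $t_*$ by Theorem~\ref{thm:main}.

\emph{Higher dimensions.} Fix one such solution $(S^3,g(t))$ on $[0,T]$, with $Z(V)=-z_0<0$ at $(p,t_*)$. A product of Ricci flows is a Ricci flow, its Ricci tensor is the direct sum, and its scalar curvature is the sum. For $n=m+3$ with $m\ge2$, take the product with $(S^m,w(t)g_{S^m})$, where $g_{S^m}$ is the unit round metric and $w(t)=w_0-2(m-1)t$. For large $w_0$ the product exists on $[0,T]$ and has $\operatorname{Ric}>0$. The second factor has scalar curvature $R_2=m(m-1)/w(t)$, constant in space, with $\partial_tR_2=\frac2mR_2^2$. For the same $V$, tangent to $S^3$, the expression \eqref{eq:Z} on the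 product at time $t_*$ equals
\[
-z_0+\frac2mR_2^2+\frac{R_2}{t_*},
\]
which tends to $-z_0<0$ as $w_0\to\infty$. For $n=4$ the only closed connected one-dimensional factor is a circle, which is flat. The product with it has $\operatorname{Ric}\ge0$, and the expression \eqref{eq:Z} equals $-z_0$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{HL}
``The Hamilton Lecture:'', \texttt{http://quantumuniverse.eu/Tom/lrf2.pdf}

\end{thebibliography}
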